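
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Degree-seven trinomials with group $PSL_2(\mathbb F_7)$\\ and $\mathbb Q$-curves over $\mathbb Q(\sqrt{-7})$}


\begin{abstract}
A $\mathbb Q$-curve over $\mathbb Q(\sqrt{-7})$ without complex multiplication, with an isogeny of degree prime to $7$ from its conjugate, has a projective mod-$7$ representation of the absolute Galois group of $\mathbb Q$. It was conjectured that the splitting field of every trinomial $x^7+dx+e\in\mathbb Q[x]$ with Galois group $PSL_2(\mathbb F_7)$ is cut out by such a representation. We disprove the conjecture. A short argument at the prime $2$ shows that the Trinks polynomial $x^7-7x+3$ is a counterexample. With further arguments at $7$, $5$ and $13$, and with the classification of these trinomials by Bruin and Elkies, we show that the conjectured $\mathbb Q$-curve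 exists for none of them.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $F=\mathbb Q(\sqrt{-7})$, and let $\sigma$ be its nontrivial automorphism. For a field $k$ write $G_k$ for its absolute Galois group, and let $\omega:G_{\mathbb Q}\to\mathbb F_7^*$ be the mod-$7$ cyclotomic character. If $X$ is an object defined over $\overline{\mathbb Q}$ and $g\in G_{\mathbb Q}$, then $X^g$ is its conjugate. For a curve $E/F$ this means $E^g=E$ if $g\in G_F$ and $E^g=E^\sigma$ otherwise.

A \emph{$\mathbb Q$-curve over $F$} is an elliptic curve $E/F$ that is isogenous over $\overline{\mathbb Q}$ to $E^\sigma$.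

\begin{definition}
An \emph{admissible pair} $(E,\mu)$ consists of a $\mathbb Q$-curve $E/F$ without complex multiplication and an isogeny $\mu:E^\sigma\to E$ over $\overline{\mathbb Q}$ of degree prime to $7$. We write $N=\deg\mu$.
\end{definition}

Since $\mathrm{End}(E)=\mathbb Z$, the group $\mathrm{Hom}(E^\sigma,E)$ has rank one, so $\mu$ induces an isomorphism $E^\sigma[7]\to E[7]$ that, up to a nonzero scalar, does not depend on the choice of $\mu$. For $g\in G_{\mathbb Q}$ define
\begin{equation}\label{eq:Ag}
A_g:E[7]\to E[7],\qquad A_g(P)=\begin{cases} gP & (g\in G_F),\\ \mu(gP) & (g\notin G_F).\end{cases}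
\end{equation}
We check in Lemma~\ref{lem:signs} that $g\mapsto A_g$ is multiplicative up to scalars, so it gives a projective representation
\[
\bar\rho_E:G_{\mathbb Q}\to PGL(E[7])\simeq PGL_2(\mathbb F_7).
\]
Let $K_E$ be the fixed field of its kernel. Then $\mathrm{Gal}(K_E/\mathbb Q)$ is isomorphic to the image of $\bar\rho_E$.

Erbach, Fisher and McKay studied the polynomials $x^7+dx+e$ with $d,e\in\mathbb Q$ and Galois group $PSL_2(\mathbb F_7)$; the Trinks polynomial $x^7-7x+3$ is one of them. The following conjecture is posed in \cite{RS}. We make it precise with the standard construction of $K_E$ just described.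

\begin{conjecture}\label{conj}
Let $K$ be the splitting field over $\mathbb Q$ of $x^7+dx+e$, where $d,e\in\mathbb Q$ and $\mathrm{Gal}(K/\mathbb Q)\simeq PSL_2(\mathbb F_7)$. Then there is an admissible pair $(E,\mu)$ over $\mathbb Q(\sqrt{-7})$ with $K=K_E$.
\end{conjecture}

\paragraph{Why one might expect this.} An elliptic curve over $\mathbb Q$ cannot produce a $PSL_2(\mathbb F_7)$-field through its $7$-torsion: the determinant of the representation is $\omega$, which is onto $\mathbb F_7^*$, whereas $PSL_2(\mathbb F_7)\subset PGL_2(\mathbb F_7)$ consists of the classes with square determinant. A $\mathbb Q$-curve can repair this. The field $F$ is the quadratic subfield of $\mathbb Q(\zeta_7)$, so $\omega(g)$ is a square exactly when $g\in G_F$. For $g\notin G_F$ the map $A_g$ has determinant $N\omega(g)$. So if $N$ is a nonsquare modulo $7$, then all the determinants are squares and $\bar\rho_E$ takes its values in $PSL_2(\mathbb F_7)$. The requirement that $N$ be a nonsquare modulo $7$ is also what defeats the conjecture.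

\begin{theorem}\label{thm:A}
Let $(E,\mu)$ be an admissible pair with $\mathrm{Gal}(K_E/\mathbb Q)\simeq PSL_2(\mathbb F_7)$. If $2$ is unramified in $K_E$, then the Frobenius at $2$ in $\mathrm{Gal}(K_E/\mathbb Q)$ has order $2$, $3$ or $4$.
\end{theorem}

\begin{corollary}\label{cor:trinks}
The splitting field of $x^7-7x+3$ is not $K_E$ for any admissible pair. In particular Conjecture~\ref{conj} is false.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $K$ be the splitting field of one of
\[
f_1=x^7-7x+3,\quad f_2=x^7-154x+99,\quad f_3=37^2x^7-28x+9,\quad f_4=499^2x^7-23956x+3^4\cdot113 .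
\]
Then $K\ne K_E$ for every admissible pair $(E,\mu)$. Consequently, whenever $x^7+dx+e$ with $d,e\in\mathbb Q$ has Galois group $PSL_2(\mathbb F_7)$, its splitting field is not of the form $K_E$.
\end{theorem}

The last sentence, and only it, uses the classification of Bruin and Elkies \cite{BE}: up to $f(x)\mapsto\lambda f(ux)$ with $\lambda,u\in\mathbb Q^*$, which does not change the splitting field, the trinomials $ax^7+bx+c\in\mathbb Q[x]$ with Galois group of order $168$ are exactly $f_1,\dots,f_4$, and their group is $PSL_2(\mathbb F_7)$. (If $de=0$, then the group of $x^7+dx+e$ is solvable.) That $f_2,f_3,f_4$ have group $PSL_2(\mathbb F_7)$ is also taken from \cite{BE}. Theorem~\ref{thm:A} and Corollary~\ref{cor:trinks} do not use \cite{BE}.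

\paragraph{The idea at the prime $2$.} The Trinks polynomial is irreducible modulo $2$, so its Frobenius at $2$ has order $7$. Suppose its field is $K_E$. The prime $2$ splits in $F$; take a place $v\mid 2$ and suppose, for this sketch, that $E$ and $E^\sigma$ have good reduction at $v$. Each reduction is a curve over $\mathbb F_2$ whose Frobenius has characteristic polynomial $X^2-aX+2$ with $|a|\le 2$. Projective order $7$ forces a double root modulo $7$, that is $a^2\equiv8\pmod 7$, so $a=\pm1$ and the discriminant $a^2-8$ is $-7$. Hence both reductions have endomorphism ring $\mathbb Z[\frac{1+\sqrt{-7}}2]$. They turn out to be isomorphic over $\overline{\mathbb F}_2$, so $\mu$ reduces to an endomorphism, and $N=\deg\mu$ is the norm of an element of $\mathbb Z[\frac{1+\sqrt{-7}}2]$. Such a norm is a square modulo $7$, while $N$ is not.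

\paragraph{The idea for the other trinomials.} Modulo $2$ the polynomials $f_2,f_3,f_4$ all equal $x^7+1=(x+1)(x^3+x+1)(x^3+x^2+1)$, so their Frobenius at $2$ has order $3$ and Theorem~\ref{thm:A} is silent. The theme stays the same: at a prime $p$ that does not split in $F$, an element $g\notin G_F$ of the decomposition group turns $\mu$ into an endomorphism of a \emph{single} reduced curve, whose square is $\pm N$ times a known endomorphism. At $p=7$ this, with an analysis of ramification, yields $N=3n^2$ (Section~\ref{sec:seven}). At inert $p$ it then restricts the trace of Frobenius to a short list (Section~\ref{sec:inert}), which excludes $f_2$ and $f_4$ at $p=5$. For $f_3$ one also needs a coordinate on the modular curve $X_0(3)$ and the prime $13$ (Section~\ref{sec:f3}).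

\section{The degree of $\mu$ modulo 7}\label{sec:degree}

\begin{lemma}\label{lem:signs}
Let $(E,\mu)$ be an admissible pair.
\begin{enumerate}
\item[(a)] If $g\in G_F$, then $\mu^g=\pm\mu$ and $\hat\mu^g=\pm\hat\mu$. If $g\notin G_F$, then $\mu^g=\pm\hat\mu$, $\hat\mu^g=\pm\mu$ and $\mu\circ\mu^g=\pm N$.
\item[(b)] $A_gA_{g'}$ is a nonzero scalar times $A_{gg'}$ for all $g,g'\in G_{\mathbb Q}$.
\item[(c)] $\det A_g=\omega(g)$ if $g\in G_F$, and $\det A_g=N\omega(g)$ if $g\notin G_F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The groups $\mathrm{Hom}(E^\sigma,E)$ and $\mathrm{Hom}(E,E^\sigma)$ are isomorphic to $\mathbb Z$, so two elements of the same group that have equal degree agree up to sign. Conjugation by $g\in G_F$ preserves both groups; conjugation by $g\notin G_F$ exchanges them. Finally $\mu\hat\mu=N$.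

(b) If $g'\in G_F$, then $A_gA_{g'}=A_{gg'}$. If $g\in G_F$ and $g'\notin G_F$, then $g\mu(g'P)=\mu^g(gg'P)=\pm\mu(gg'P)$. If neither lies in $G_F$, then $\mu(g\mu(g'P))=\mu\mu^g(gg'P)=\pm N\,gg'P$, and $7\nmid N$.

(c) For $g\notin G_F$ the Weil pairings satisfy $e_7(\mu gP,\mu gQ)=e_7(gP,gQ)^N=e_7(P,Q)^{N\omega(g)}$. For $g\in G_F$ the computation is the same without $\mu$.
\end{proof}

\begin{lemma}\label{lem:nonsquare}
If $\mathrm{Gal}(K_E/\mathbb Q)\simeq PSL_2(\mathbb F_7)$, then the image of $\bar\rho_E$ is $PSL_2(\mathbb F_7)$, and $N$ is a nonsquare modulo $7$. In particular $N$ is not a square.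
\end{lemma}

\begin{proof}
The image has order $168$, so it has index $2$ in $PGL_2(\mathbb F_7)$ and meets the simple group $PSL_2(\mathbb F_7)$ in a subgroup of index at most $2$, that is, in all of it. So the image is $PSL_2(\mathbb F_7)$, and every $\det A_g$ is a square. For $g\notin G_F$ the value $\omega(g)$ is a nonsquare, so $N$ is a nonsquare by Lemma~\ref{lem:signs}(c).
\end{proof}

We shall read orders of elements in two ways: from traces on $E[7]$, and from the action on the seven roots. For $A\in GL_2(\mathbb F_7)$ put $u(A)=\mathrm{tr}(A)^2/\det A$; it depends only on the class of $A$ in $PGL_2(\mathbb F_7)$.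

\begin{lemma}\label{lem:groups}
\begin{enumerate}
\item[(a)] If the class of $A$ has order $1$ or $7$, then $u(A)=4$. If it has order $4$, then $u(A)=2$.
\item[(b)] Let $PSL_2(\mathbb F_7)$ act faithfully and transitively on $7$ points. An element without fixed points has order $7$. An element with exactly one fixed point and a $2$-cycle has order $4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $r$ is the ratio of the eigenvalues, then $u(A)=(1+r)^2/r=r+2+r^{-1}$. If $A^7$ is scalar, then $r^7=1$ in characteristic $7$, so $r=1$ and $u=4$. If the class has order $4$, then $A$ is semisimple, $r$ is a primitive fourth root of unity, and $r+r^{-1}=0$.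

(b) The group is simple, so it acts through the alternating group; its elements have order $1,2,3,4$ or $7$. Involutions are even permutations of $7$ points, hence of type $2^21^3$. Elements of order $3$ have a fixed point because $3\nmid7$. Elements of order $4$ are even, hence of type $4\cdot2\cdot1$. This gives the first claim. An element with a $2$-cycle has even order, and involutions fix three points; this gives the second.
\end{proof}

\section{Reduction}\label{sec:reduction}

\subsection{From Galois elements to endomorphisms}

We recall the facts we need on endomorphisms. An endomorphism $\alpha$ of an elliptic curve satisfies $\alpha^2-t\alpha+d=0$ with $d=\deg\alpha$, a trace $t\in\mathbb Z$, and $t^2\le4d$. For a prime $\ell$ different from the characteristic, it acts on the $\ell$-torsion with trace $t$ and determinant $d$ modulo $\ell$. Over $\overline{\mathbb F}_p$ an elliptic curve is either \emph{ordinary}, and its endomorphism ring is an order in an imaginary quadratic field, or \emph{supersingular}, and its endomorphism algebra is the quaternion algebra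 ramified exactly at $p$ and $\infty$. This algebra contains no quadratic field in which $p$ splits. Hence:
\begin{equation}\label{eq:ord}
\parbox{0.86\textwidth}{if an endomorphism of a curve over $\overline{\mathbb F}_p$ generates a quadratic field $k$ in which $p$ splits, then the curve is ordinary, with endomorphism ring an order of $k$.}
\end{equation}

Fix a prime $p$ and an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$. It determines a place $v$ of $F$ and an inclusion $G_{\mathbb Q_p}\subset G_{\mathbb Q}$. Let $E/F$ have potentially good reduction at $v$. Then $E$ has a good model over the integers of $\overline{\mathbb Q}_p$; it is unique, and homomorphisms extend uniquely to such models. Let $\tilde E/\overline{\mathbb F}_p$ be its special fiber.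

Let $g\in G_{\mathbb Q_p}$ act on $\overline{\mathbb F}_p$ by $x\mapsto x^q$, where $q=p^r$ and $r\ge0$. Conjugating the good model by $g$ gives the good model of $E^g$, with special fiber $\tilde E^{(q)}$, the $q$-Frobenius twist. An isogeny $f:E^g\to E$ reduces to an isogeny $\bar f:\tilde E^{(q)}\to\tilde E$ of the same degree, and with the Frobenius $\mathrm{Fr}_q:\tilde E\to\tilde E^{(q)}$ we put
\[
R_g(f)=\bar f\circ\mathrm{Fr}_q\in\mathrm{End}(\tilde E).
\]
So $g$ and $f$ together give an endomorphism of one curve, even when $g$ moves $E$ to $E^\sigma$.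

\begin{lemma}\label{lem:R}
\begin{enumerate}
\item[(R1)] $\deg R_g(f)=q\deg f$, and $R_g(nf)=nR_g(f)$ for nonzero $n\in\mathbb Z$.
\item[(R2)] $R_g(f)R_{g'}(f')=R_{gg'}(f\circ f'^{\,g})$.
\item[(R3)] For a prime $\ell\ne p$, under the reduction isomorphism $E[\ell^n]\simeq\tilde E[\ell^n]$ the map $P\mapsto f(gP)$ becomes $R_g(f)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) is clear from the definition. For (R2), let $g'$ act on $\overline{\mathbb F}_p$ by $x\mapsto x^{q'}$. Then $\mathrm{Fr}_q\bar f'=\bar f'^{(q)}\mathrm{Fr}_q$, and $\bar f'^{(q)}$ is the reduction of $f'^{\,g}:E^{gg'}\to E^g$. Hence $\bar f\,\mathrm{Fr}_q\bar f'\,\mathrm{Fr}_{q'}=\bar f\bar f'^{(q)}\mathrm{Fr}_{qq'}$. For (R3), the reduction of $gP$ is $\mathrm{Fr}_q$ of the reduction of $P$.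
\end{proof}

If $g\in G_F$, then $E^g=E$ and $R_g(\mathrm{id})$ is defined. On the inertia group of $G_{F_v}$ we have $q=1$, so by (R2) the map $g\mapsto R_g(\mathrm{id})$ is a homomorphism from it to $\mathrm{Aut}(\tilde E)$.

\subsection{Potentially multiplicative reduction}

Let $v\mid p$ be a place of $F$, with normalized valuation also denoted $v$, such that $v(j(E))<0$. Over $F_v$ the curve $E$ is a twist, by a character $\kappa$ with $\kappa^2=1$, of a Tate curve $\overline{\mathbb Q}_p^*/q_E^{\mathbb Z}$ with $v(q_E)=-v(j(E))$. Hence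
\begin{equation}\label{eq:tate}
E[7]\simeq\kappa\otimes\begin{pmatrix}\omega&*\\0&1\end{pmatrix},
\end{equation}
where $*$ is the Kummer class of $q_E$.

\begin{lemma}\label{lem:tate}
\begin{enumerate}
\item[(a)] If $p\ne7$, $v(j(E))<0$ and $7\nmid v(j(E))$, then the inertia group at $v$ has projective image of order $7$ on $E[7]$.
\item[(b)] Let $(E,\mu)$ be an admissible pair such that $N$ is not a square, and let $p$ be inert or ramified in $F$. Then $E$ has potentially good reduction at the unique place $v\mid p$.
\end{enumerate}
\end{lemma}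

\begin{proof}
(a) On inertia $\omega$ is trivial, and the Kummer class of $q_E$ is nontrivial because $7\nmid v(q_E)$. So \eqref{eq:tate} is projectively unipotent and nontrivial.

(b) Suppose $v(j(E))<0$. As $v\circ\sigma=v$, also $v(j(E^\sigma))=v(j(E))$, so over $\overline{\mathbb Q}_p$ both curves are Tate curves whose parameters have the same valuation. Factor $\mu$ into isogenies of prime degrees $r_i$. A subgroup of prime order $r$ of $\overline{\mathbb Q}_p^*/q^{\mathbb Z}$ is either $\mu_r$, with quotient the Tate curve of parameter $q^r$, or it is generated by an $r$-th root $q'$ of $q$, with quotient the Tate curve of parameter $q'$. So each step multiplies the valuation of the parameter by $r_i^{\pm1}$, and $\prod r_i^{\pm1}=1$. Hence every prime occurs an even number of times among the $r_i$, and $N=\prod r_i$ is a square, a contradiction.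
\end{proof}

\section{The prime 2 and the Trinks polynomial}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The prime $2$ splits in $F$. Let $v\mid2$ be the place given by an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_2$; then $F_v=\mathbb Q_2$ and $G_{\mathbb Q_2}\subset G_F$. Let $\varphi\in G_{\mathbb Q_2}$ be a Frobenius element, acting on $\overline{\mathbb F}_2$ by $x\mapsto x^2$. As $2$ is unramified in $K_E$, the Frobenius at $2$ is, up to conjugacy, the image of $\varphi$. Elements of $PSL_2(\mathbb F_7)$ have order $1,2,3,4$ or $7$, so we suppose that $\bar\rho_E(\varphi)$ has order $1$ or $7$ and derive a contradiction. By Lemma~\ref{lem:signs}(a) the isomorphism $\mu:E^\sigma[7]\to E[7]$ commutes with $\varphi$ up to sign, so $\varphi$ has the same projective order on $E^\sigma[7]$. Let $E'$ be either of $E$, $E^\sigma$.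

\emph{$E'$ has potentially good reduction at $v$.} Otherwise, by \eqref{eq:tate}, $\varphi$ has eigenvalue ratio $\omega(\varphi)=2$ on $E'[7]$. This has order $3$ in $\mathbb F_7^*$, and the projective order would be $3$.

\emph{$\mathrm{End}(\tilde E')\simeq\mathbb Z[\frac{1+\sqrt{-7}}2]$.} As $\varphi\in G_F$, we have $E'^{\varphi}=E'$ and may form $\beta=R_\varphi(\mathrm{id})\in\mathrm{End}(\tilde E')$. It has degree $2$; let $a$ be its trace, so $a^2\le8$. By (R3) it gives the action of $\varphi$ on $E'[7]$, so Lemma~\ref{lem:groups}(a) gives $a^2\equiv4\cdot2\equiv1\pmod7$. Among $|a|=0,1,2$ only $|a|=1$ is possible. So $\mathbb Z[\beta]$ has discriminant $a^2-8=-7$ and is the maximal order of $\mathbb Q(\sqrt{-7})$. As $2$ splits in this field, \eqref{eq:ord} shows that $\tilde E'$ is ordinary and $\mathrm{End}(\tilde E')=\mathbb Z[\beta]$.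

\emph{$j(\tilde E')=1$.} The identity $E'^{\varphi}\to E'$ reduces to an isomorphism $\tilde E'^{(2)}\simeq\tilde E'$, so $j(\tilde E')\in\mathbb F_2$. The curve with $j=0$ in characteristic $2$ is $y^2+y=x^3$, which has no point of order $2$ (a point and its negative have $y$-coordinates $y$ and $y+1$) and so is supersingular. Hence $j(\tilde E')=1$.

So $\tilde E\simeq\tilde E^\sigma$ over $\overline{\mathbb F}_2$, and the reduction of $\mu$ becomes an endomorphism, of degree $N$, of a curve with endomorphism ring $\mathbb Z[\frac{1+\sqrt{-7}}2]$. Therefore $N=x^2+xy+2y^2$ with $x,y\in\mathbb Z$, and $4N=(2x+y)^2+7y^2$ is a square modulo $7$. This contradicts Lemma~\ref{lem:nonsquare}.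
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:trinks}]
Modulo $2$ the polynomial is $x^7+x+1$. It takes the value $1$ at $0$ and at $1$. If $x\in\mathbb F_4\setminus\mathbb F_2$, then $x^3=1$, so $x^7=x$ and the value is $1$. If $x\in\mathbb F_8^*$, then $x^7=1$ and the value is $x\ne0$. So there is no factor of degree at most $3$, and the polynomial is irreducible modulo $2$. Hence $2$ is unramified in the splitting field, and its Frobenius is a $7$-cycle, of order $7$. The Galois group is $PSL_2(\mathbb F_7)$, so the field is not $K_E$ by Theorem~\ref{thm:A}.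
\end{proof}

\section{Local data for $f_2,f_3,f_4$}\label{sec:data}

For the rest of the paper, $K$ is the splitting field of $f_2$, $f_3$ or $f_4$. We collect what we need about it, at $7$, at $5$, at $13$, and on ramification away from $7$. We use the formula
\[
\mathrm{disc}(ax^7+bx+c)=-a^5\,(7^7ac^6+6^6b^7).
\]
With $a=1$, $b=-2\cdot7\cdot11$, $c=3^2\cdot11$ for $f_2$, and $a=37^2$, $b=-2^2\cdot7$, $c=3^2$ for $f_3$, it gives
\begin{align*}
\mathrm{disc}\,f_2&=3^6\,7^7\,11^6\,(2^{13}\cdot11-3^6)=3^6\,7^8\,11^6\,113^2,\\
\mathrm{disc}\,f_3&=3^6\,7^7\,37^{10}\,(2^{20}-37^2\cdot3^6)=3^6\,7^8\,37^{10}\,85^2,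
\end{align*}
because $90112-729=89383=7\cdot113^2$ and $1048576-998001=50575=7\cdot85^2$.

\subsection{A lemma on extensions of degree 7}

The ramification at $7$ enters through one number, which the next lemma lets us compute from \emph{any} element of valuation prime to $7$. We use it twice: here for the roots of $f_2,f_3$, and in Section~\ref{sec:seven} for points of order $7$.

\begin{lemma}\label{lem:break}
Let $M'/M$ be a Galois extension of degree $7$ of complete discretely valued fields of characteristic $0$, with algebraically closed residue field of characteristic $7$, and let $v$ be the normalized valuation of $M'$. There is an integer $b\ge1$, the \emph{break} of $M'/M$, such that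
\[
v\Bigl(\frac{s(x)}{x}-1\Bigr)=b
\]
for all $s\ne1$ in $\mathrm{Gal}(M'/M)$ and all $x\in M'^*$ with $7\nmid v(x)$.
\end{lemma}

\begin{proof}
The extension is totally ramified, so $O'=O[\Pi]$ for the rings of integers $O\subset M$, $O'\subset M'$ and a uniformizer $\Pi$ of $M'$, and Galois elements act trivially on the residue field. Let $s$ be a generator, and let $\eta$ be the residue class of $s(\Pi)/\Pi$. The product of the seven conjugates of $s(\Pi)/\Pi$ is $1$, so $\eta^7=1$ and $\eta=1$. Thus $s(\Pi)=\Pi(1+c\,\Pi^b)$ with $b\ge1$ and $c$ a unit. As $O'=O[\Pi]$, $s$ acts trivially on $O'/\Pi^{b+1}O'$. Hence $s^k(\Pi)/\Pi\equiv1+kc\,\Pi^b\pmod{\Pi^{b+1}}$ for $k\ge1$. Now write $x=y\Pi^i$ with $y$ a unit and $7\nmid i$, and let $7\nmid k$. Then $s^k(y)/y\equiv1$ and $(s^k(\Pi)/\Pi)^i\equiv1+ikc\,\Pi^b\pmod{\Pi^{b+1}}$, and $ikc$ is a unit.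
\end{proof}

\subsection{The prime 7}

Fix an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_7$. Let $T$ be the completion of the maximal unramified extension of $\mathbb Q_7$, and let $I_7=G_T$ be the inertia group. For $d$ prime to $7$, $T$ has a unique extension $M_d=T(7^{1/d})$ of degree $d$, and $M_d\subset M_{d'}$ if $d\mid d'$. In particular $T(\sqrt{-7})=M_2$ and $T(\zeta_7)=M_6$. Let $H=KT$. Then $G_0=\mathrm{Gal}(H/T)$ is the inertia group at $7$ in $\mathrm{Gal}(K/\mathbb Q)$.

\begin{lemma}\label{lem:at7}
\begin{enumerate}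
\item[(a)] For $f_4$ the field $K$ is unramified at $7$.
\item[(b)] For $f_2$ and $f_3$ the group $G_0$ has order $21$. If $P$ is its subgroup of order $7$, then $H^P=M_3$, and $H/M_3$ has break $1$.
\item[(c)] For $f_2$ and $f_3$ we have $sus^{-1}=u^{\omega(s)^2}$ in $G_0$ for all $u\in P$ and $s\in I_7$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Modulo $7$ we have $499^2\equiv4$ and $23956\equiv2$. So the leading coefficient of $f_4$ is a unit, $f_4'\equiv-2$ is a unit, and $f_4$ is separable modulo $7$.

(b) We have $f_2\equiv x^7+1\equiv(x+1)^7$ and $f_3\equiv4x^7+2\equiv4(x-3)^7\pmod 7$. Moreover $f_2(-1)=-1+154+99=252=7\cdot36$ and $f_3(3)=2993928=7\cdot427704$ with $427704\equiv4\pmod7$. So $f_2(x-1)$ and $f_3(x+3)$ are Eisenstein polynomials at $7$ up to a unit leading coefficient; let $\Phi$ be this polynomial and $\theta$ a root of it. It is irreducible over $T$, so $7$ divides $|G_0|$. The wild inertia group $P$ is normal in $G_0$ and has order $7$, since $168=7\cdot24$. There are eight Sylow $7$-subgroups in $PSL_2(\mathbb F_7)$, so their normalizers have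 order $21$, and $|G_0|=7e$ with $e\in\{1,3\}$. The fixed field of $P$ is $M_e$.

Let $b$ be the break of $H/M_e$, and let $v_H$ be the normalized valuation, so that $v_H(7)=7e$ and $v_H(\theta)=e$. The group $P$ permutes the seven roots of $\Phi$ simply transitively, so by Lemma~\ref{lem:break} each of the $42$ differences of distinct roots has $v_H$-valuation $e+b$. As $\Phi$ has unit leading coefficient and discriminant of $7$-adic valuation $8$,
\[
8=42\cdot\frac{e+b}{7e}=\frac{6(e+b)}{e},\qquad\text{that is}\qquad e=3b .
\]
So $e=3$ and $b=1$.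

(c) (The first step is the case $i=1$ of \cite[IV \S2, Prop.~9]{Se}.) Let $\Pi$ be a uniformizer of $H$ and $\mathfrak m$ the maximal ideal. For $u\in P$ let $\lambda(u)$ be the class of $u(\Pi)/\Pi-1$ in $\mathfrak m/\mathfrak m^2$. By the proof of Lemma~\ref{lem:break}, with $b=1$, this does not depend on $\Pi$, satisfies $\lambda(u^a)=a\lambda(u)$, and is nonzero for $u\ne1$. Using the uniformizer $s(\Pi)$ for $sus^{-1}$ we find
\[
\frac{(sus^{-1})(s\Pi)}{s\Pi}-1=s\Bigl(\frac{u(\Pi)}{\Pi}-1\Bigr),\qquad\text{so}\quad \lambda(sus^{-1})=\theta_0(s)\lambda(u),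
\]
where $\theta_0(s)$ is the residue class of $s(\Pi)/\Pi$. So if $u\ne1$ and $sus^{-1}=u^a$ with $a\in\mathbb F_7^*$, then $a=\theta_0(s)$, and $a=a^7$ is the residue class of $s(\Pi^7)/\Pi^7$. Normalize the valuation by $v(7)=1$. Then $v(\Pi^7)=\frac13=v((\zeta_7-1)^2)$, so $(\zeta_7-1)^2/\Pi^7$ is a unit of $H(\zeta_7)$, and $s$ fixes its residue class. Hence $a$ is the residue class of $\bigl(s(\zeta_7-1)/(\zeta_7-1)\bigr)^2$, which is $\omega(s)^2$.
\end{proof}

\subsection{The primes 5 and 13, and ramification away from 7}

\begin{lemma}\label{lem:frob}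
\begin{enumerate}
\item[(a)] For $f_2$ and $f_4$ the prime $5$ is unramified in $K$, and its Frobenius has order $7$.
\item[(b)] For $f_3$ the prime $13$ is unramified in $K$, and its Frobenius has order $4$.
\item[(c)] For $f_3$ and every prime $q\ne7$ the inertia groups at $q$ in $\mathrm{Gal}(K/\mathbb Q)$ have order prime to $7$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Modulo $5$, $f_2\equiv x^7+x+4$ has the values $4,1,4,4,2$ at $x=0,1,2,3,4$, and $f_4\equiv x^7-x+3$ has the values $3,3,4,2,3$. So neither has a root in $\mathbb F_5$. As $5\nmid\mathrm{disc}\,f_2$, $f_2$ is separable modulo $5$. A common root $r$ of $f_4$ and $f_4'$ modulo $5$ satisfies $r^7=r-3$ and $7r^7=r$, so $6r=21$ and $r=1$, which is not a root. So $5$ is unramified in both cases, its Frobenius has no fixed point on the roots, and Lemma~\ref{lem:groups}(b) applies.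

(b) Modulo $13$, $f_3\equiv4(x^7+6x-1)$, and $13\nmid\mathrm{disc}\,f_3$. Zero is not a root. If $x\in\mathbb F_{13}^*$ is a square, then $x^6=1$, and a root must satisfy $7x=1$, so $x=2$, which is not a square. If $x$ is a nonsquare, then $x^6=-1$, and a root must satisfy $5x=1$, so $x=8$, which is a nonsquare. So $8$ is the only root in $\mathbb F_{13}$. The polynomial $x^2+4x+6$ has discriminant $-8\equiv5$, a nonsquare, so it is irreducible. If $\theta$ is a root of it, then
\[
\theta^2=-4\theta-6,\quad \theta^3=-3\theta-2,\quad \theta^4=-3\theta+5,\quad \theta^7=\theta^3\theta^4=9\theta^2-9\theta-10=7\theta+1,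
\]
so $\theta^7+6\theta-1=13\theta=0$. Thus the Frobenius at $13$ has exactly one fixed point and a $2$-cycle, and Lemma~\ref{lem:groups}(b) applies.

(c) Suppose $7$ divides the order. Then the inertia group contains a $7$-cycle on the roots. If $q\ne37$, the roots are $q$-integral, and since inertia acts trivially on residue classes, all roots have the same reduction $r$. So $f_3\equiv37^2(x-r)^7\pmod q$. The coefficient of $x^6$ gives $7r=0$, so $r=0$ and $q$ divides both $28$ and $9$, which is impossible. If $q=37$, the Newton polygon has vertices $(0,0),(1,0),(7,2)$. So one root has valuation $0$ and six have valuation $-\frac13$, and inertia preserves valuations.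
\end{proof}

\section{The prime 7: the degree is three times a square}\label{sec:seven}

The prime $7$ ramifies in $F$, so there is an inertia element $\tau\notin G_F$, and $R_\tau(\mu)$ is an endomorphism of $\tilde E$ of degree $N$ whose square is $\pm N$ times an automorphism. If $\tilde E$ has $j$-invariant $0$, then the arithmetic of $\mathbb Z[\zeta_3]$ determines $N$ up to squares. The work is to exclude the other $j$-invariants, and for this we compare the ramification of $E[7]$ with that of $K$.

\begin{proposition}\label{prop:N3}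
Let $(E,\mu)$ be an admissible pair such that $K_E$ is the splitting field of $f_2$, $f_3$ or $f_4$. Then $N=3n^2$ with $n\in\mathbb Z$.
\end{proposition}

\begin{proof}
Let $v$ be the place of $F$ above $7$. By Lemmas~\ref{lem:nonsquare} and~\ref{lem:tate}(b), $E$ has potentially good reduction at $v$. Let $I_F=I_7\cap G_F=G_{M_2}$. In characteristic $7$ the curve $y^2=x^3+x$ with $j=1728$ is supersingular, because $(x^3+x)^3$ has no term in $x^6$. It is the only supersingular curve over $\overline{\mathbb F}_7$: its automorphism group has order $4$, and by the mass formula $\sum1/|\mathrm{Aut}|$ over all supersingular curves is $(7-1)/24=1/4$. We distinguish three cases.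

\medskip
\noindent\textbf{Case 1: $j(\tilde E)\ne0,1728$.} Then $\tilde E$ is ordinary and $\mathrm{Aut}(\tilde E)=\{\pm1\}$. The homomorphism $\kappa:g\mapsto R_g(\mathrm{id})\in\{\pm1\}$ on $I_F$ describes the action on the $\ell$-adic Tate module for $\ell\ne7$, by (R3). So $G_{M_2}$ acts trivially on the Tate module of the twist $E\otimes\kappa$, which by the criterion of N\'eron, Ogg and Shafarevich has good reduction over $M_2$; the reduction is ordinary. Its $7$-torsion contains the connected part, a line on which $G_{M_2}$ acts by $\omega$, and the action on the quotient is trivial. Hence $I_F$ acts projectively on $E[7]$ with a stable line and with ratio (line to quotient) $\omega|_{I_F}$, a character of order $3$.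

For $f_4$ this is impossible, as $I_F$ acts by scalars (Lemma~\ref{lem:at7}(a)). For $f_2$ and $f_3$ the projective image of $I_7$ has order $21$, and $I_F$ has the same projective image, because its index in $I_7$ is $2$ and $21$ is odd. This image has a unique stable line, the one fixed by the subgroup $P$ of order $7$. If $s$ acts with ratio $r$, then
\[
\begin{pmatrix}a&*\\0&d\end{pmatrix}\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}a&*\\0&d\end{pmatrix}^{-1}=\begin{pmatrix}1&\frac adx\\0&1\end{pmatrix},\qquad r=\frac ad,
\]
shows $sus^{-1}=u^r$ for $u\in P$, so the ratio is $\omega^2|_{I_F}$ by Lemma~\ref{lem:at7}(c). On $I_F$ we have $\omega^2=\omega^{-1}\ne\omega$, a contradiction.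

\medskip
\noindent\textbf{Case 2: $j(\tilde E)=1728$.} Now $g\mapsto R_g(\mathrm{id})$ maps $I_F$ to the cyclic group $\mathrm{Aut}(\tilde E)$ of order $4$. The preimage of $\{\pm1\}$ has index at most $2$, so it contains $G_L$ for $L=M_4$, the only quadratic extension of $M_2$. As in Case~1, a quadratic twist $E'$ of $E$ over $L$ has good reduction, which is supersingular. On $G_L$ the curves $E$ and $E'$ have the same projective representation on $7$-torsion. All of $E'[7]$ lies in the formal group of $E'$ over the ring of integers $O_L$, and we read off the valuations of its points.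

\emph{A good coordinate.} The formal group has endomorphisms $[a]$ for $a\in\mathbb Z_7$. From a coordinate $X$ we pass to $\frac16\sum_{\zeta}\zeta^{-1}[\zeta](X)$, where $\zeta$ runs through $\mu_6(\mathbb Z_7)$. It has leading term $X$ and is multiplied by $\zeta$ under $[\zeta]$. So we may assume that $[\zeta](X)=\zeta X$ for $\zeta\in\mu_6(\mathbb Z_7)$. As $[7]$ commutes with $[\zeta]$,
\[
[7](X)=\sum_{i\equiv1\,(6)}a_iX^i,\qquad a_1=7 .
\]
If $\eta(X)\,dX$ is the invariant differential with $\eta(0)=1$, then $\eta([7](X))\,[7]'(X)=7\eta(X)$. So $7\mid ia_i$ for all $i$, and $7\mid a_i$ if $7\nmid i$. The reduction has height $2$, so $a_{49}$ is a unit and $a_i$ is a nonunit for $i<49$. The only $i\le49$ with $i\equiv1\pmod6$ and $7\mid i$ are $7$ and $49$. Normalize $v(7)=1$ and put $\alpha=v(a_7)\in\frac14\mathbb Z_{>0}\cup\{\infty\}$. The points $(i,v(a_i))$ with $7\nmid i$ have height at least $1$, so the Newton polygon of $[7]$ on $[1,49]$ is the lower hull of $(1,1),(7,\alpha),(49,0)$. The line from $(1,1)$ to $(49,0)$ has height $\frac78$ at $7$.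

\emph{(i) Suppose $\alpha\ge\frac78$.} Then all nonzero points of $E'[7]$ have valuation $\frac1{48}$. By Lemma~\ref{lem:at7} the projective image of $G_L$ has order dividing $21$, so its image in $GL(E'[7])$ has order dividing $6\cdot21=126$, and $L(E'[7])$ has value group inside $\frac1{4\cdot126}\mathbb Z=\frac1{504}\mathbb Z$. But $48\nmid504$, a contradiction.

\emph{(ii) Suppose $\alpha=\frac i4$ with $i\in\{1,2,3\}$.} Now six points have valuation $\frac{1-\alpha}6$, and the other $42$ nonzero points have the smaller valuation $\frac\alpha{42}=\frac i{168}$. The six points together with $0$ form a Galois-stable subgroup $C$ of order $7$. For $f_4$ the group $G_L$ acts by scalars, so the value group of $L(E'[7])$ lies in $\frac1{24}\mathbb Z$, which does not contain $\frac i{168}$.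

For $f_2$ and $f_3$ the valuations do not suffice, and we compare breaks. The projective image of $G_{M_3}$ is $P$. It stays $P$ on $G_{M_d}$ if $3\mid d$ and $7\nmid d$: this is a normal subgroup of index $d/3$ in $G_{M_3}$, so its image in $P$ has index prime to $7$. On $G_{M_{12}}$ the determinant $\omega$ is trivial, since $M_6\subset M_{12}$. So elements of $G_{M_{12}}$ act on $E'[7]$ as a scalar times a unipotent, with the square of the scalar equal to $1$. This sign is a character of order at most $2$ and becomes trivial on $G_M$ with $M=M_{24}$. So $G_M$ acts on $E'[7]$ through a unipotent group of order $7$ that maps isomorphically to $P$. Put $M'=M(E'[7])$. Then $M'=MH$, it has degree $7$ over $M$, and its ramification index over $T$ is $7\cdot24=168$. Let $b$ be the break of $M'/M$ and $s$ a generator of $\mathrm{Gal}(M'/M)$. We compute $b$ twice with Lemma~\ref{lem:break}.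

First take $x=\Pi_H$, a uniformizer of $H$. Then $v_{M'}(x)=168/21=8$ is prime to $7$. The restriction of $s$ to $H$ is a generator of $P=\mathrm{Gal}(H/M_3)$, whose break is $1$, so $v_{M'}(s(x)/x-1)=8\cdot1$. Hence $b=8$.

Second take $x=X(Q)$, the coordinate of a point $Q\in E'[7]\setminus C$. Then $v_{M'}(x)=i$ is prime to $7$. As $s$ is unipotent and nontrivial and $C$ is stable, $C$ is both the kernel and the image of $s-1$ on $E'[7]$, so $sQ-Q\in C\setminus\{0\}$. Subtraction in the formal group is $(X-Y)$ times a unit, so
\[
v_{M'}(s(x)-x)=v_{M'}(X(sQ-Q))=168\cdot\tfrac16\bigl(1-\tfrac i4\bigr)=7(4-i).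
\]
Hence $b=7(4-i)-i=28-8i\in\{20,12,4\}$, contradicting $b=8$.

\medskip
\noindent\textbf{Case 3: $j(\tilde E)=0$.} This curve has an automorphism of order $3$, and $7$ splits in $\mathbb Q(\sqrt{-3})$. So by \eqref{eq:ord} its endomorphism ring is the maximal order $\mathbb Z[\zeta_3]$. Take $\tau\in I_7\setminus I_F$. By (R1), (R2) and Lemma~\ref{lem:signs}(a),
\[
R_\tau(\mu)^2=R_{\tau^2}(\mu\mu^\tau)=\pm N\,w,\qquad w=R_{\tau^2}(\mathrm{id})\in\mathrm{Aut}(\tilde E),
\]
and $R_\tau(\mu)$ has norm $N$. So the ideal $\mathfrak a=(R_\tau(\mu))$ satisfies $\mathfrak a^2=(N)=\mathfrak a\bar{\mathfrak a}$, whence $\mathfrak a=\bar{\mathfrak a}$. The only ramified prime of $\mathbb Z[\zeta_3]$ is $(\sqrt{-3})$, so $\mathfrak a=(n)$ or $\mathfrak a=(n\sqrt{-3})$ with $n\in\mathbb Z$, and $N=n^2$ or $N=3n^2$. By Lemma~\ref{lem:nonsquare}, $N=3n^2$.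
\end{proof}

\section{Inert primes, and the end for $f_2$ and $f_4$}\label{sec:inert}

At an inert prime $p$ a Frobenius element $\varphi$ lies outside $G_F$. The endomorphism $R_\varphi(\mu)$ represents $\bar\rho_E(\varphi)$, and up to sign its square is $N$ times the endomorphism $R_{\varphi^2}(\mathrm{id})$ of degree $p^2$. This constrains its trace as soon as $N$ is known modulo squares.

\begin{lemma}\label{lem:inert}
Let $(E,\mu)$ be an admissible pair with $N=3n^2$, let $p\ne7$ be inert in $F$, and let $\varphi\in G_{\mathbb Q_p}$ be a Frobenius element, acting on $\overline{\mathbb F}_p$ by $x\mapsto x^p$. Then $E$ has potentially good reduction at $p$. The endomorphism $\alpha=R_\varphi(\mu)\in\mathrm{End}(\tilde E)$ has degree $pN$ and represents $\bar\rho_E(\varphi)$ on $E[7]\simeq\tilde E[7]$. Its trace $t$ satisfies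
\[
t^2=Nm,\qquad m=3s^2,\quad s\in\mathbb Z,\quad 0\le m\le4p,
\]
and $u(\bar\rho_E(\varphi))\equiv m/p\pmod7$.
\end{lemma}

\begin{proof}
The degree $3n^2$ is not a square, so Lemma~\ref{lem:tate}(b) gives potentially good reduction. As $\varphi\notin G_F$, we have $E^\varphi=E^\sigma$, so $\alpha$ is defined; (R1) gives its degree, and (R3) its action on $E[7]$. By (R1), (R2) and Lemma~\ref{lem:signs}(a),
\[
\alpha^2=R_{\varphi^2}(\mu\mu^\varphi)=\epsilon N\beta,\qquad \epsilon=\pm1,\quad\beta=R_{\varphi^2}(\mathrm{id}),\quad\deg\beta=p^2 .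
\]
Let $b$ be the trace of $\beta$, so $|b|\le2p$. Taking traces in $\alpha^2=t\alpha-pN$ gives
\[
t^2=\mathrm{tr}(\alpha^2)+2pN=N(2p+\epsilon b)=Nm,\qquad m=2p+\epsilon b\in[0,4p].
\]
As $Nm=3n^2m$ is a square, so is $3m$, and $m=3s^2$ with $s\in\mathbb Z$. Finally $u=t^2/(pN)=m/p$ in $\mathbb F_7$.
\end{proof}

\begin{proposition}\label{prop:f2f4}
The splitting fields of $f_2$ and $f_4$ are not of the form $K_E$.
\end{proposition}

\begin{proof}
Suppose that one of them is $K_E$. Then $N=3n^2$ by Proposition~\ref{prop:N3}. The prime $5$ is inert in $F$, as $-7\equiv3$ is a nonsquare modulo $5$. By Lemma~\ref{lem:frob}(a) the Frobenius at $5$ has order $7$, so Lemma~\ref{lem:groups}(a) gives $u=4$, and Lemma~\ref{lem:inert} gives $m\equiv4\cdot5\equiv6\pmod7$. But $m=3s^2\le20$ leaves only $m=0,3,12$, which are $0,3,5$ modulo $7$.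
\end{proof}

\section{The polynomial $f_3$}\label{sec:f3}

For $f_3$ we have $5\mid\mathrm{disc}\,f_3$, and we use the prime $13$ instead. Here Lemma~\ref{lem:inert} leaves exactly one possibility, $m=12$, as we shall see; to exclude it we must know the curve $\tilde E$ itself. The plan is this. We first replace $E$ by an isogenous curve with $N=3$. Then $E$, with its $3$-isogeny, is a point of $X_0(3)$ whose conjugate is its image under the Atkin--Lehner involution; in a suitable coordinate $h$ this says $h\,\sigma(h)=27^2$. Since $K$ has no inertia of order divisible by $7$ outside $7$, we find $h/27=\beta^7$ with $\beta\in F$ of norm $1$. Elements of norm $1$ in $\mathbb F_{169}$ have order dividing $14=2\cdot7$, so $\beta^7\equiv\pm1$ modulo $13$. This leaves two curves modulo $13$, and we know their endomorphisms.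

\subsection{Reduction to degree 3}

\begin{lemma}\label{lem:deg3}
Let $(E,\mu)$ be an admissible pair with $N=3n^2$. There is an admissible pair $(E_1,\mu_1)$ with $\deg\mu_1=3$ and $K_{E_1}=K_E$.
\end{lemma}

\begin{proof}
Let $\mu_0$ generate $\mathrm{Hom}(E^\sigma,E)$. Since $\mu$ is a multiple of $\mu_0$, the degree of $\mu_0$ is prime to $7$ and of the form $N_0=3n_0^2$ with $n_0\ge1$ an integer. The kernels of $\mu_0$ and $\hat\mu_0:E\to E^\sigma$ are cyclic, since otherwise $\mu_0$ would be divisible by an integer greater than $1$. Let $C=\ker\hat\mu_0$, and for $d\mid N_0$ let $C_d\subset C$ be the subgroup of order $d$. By Lemma~\ref{lem:signs}(a), applied to $(E,\mu_0)$, the group $C$ is $G_F$-stable, and $C^\tau=\ker\mu_0$ for $\tau\notin G_F$. Fix such a $\tau$. Put $E_1=E/C_{n_0}$, with the projection $\lambda:E\to E_1$; both are defined over $F$.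

Identify $E^\sigma$ with $E/C$ by $\hat\mu_0$. The projection $E/C_{3n_0}\to E/C$ has degree $n_0$. It is the last part of a factorization of $\hat\mu_0$, so its dual $E/C\to E/C_{3n_0}$ is the first part of a factorization of $\mu_0$, and the kernel of this dual is the subgroup of order $n_0$ of the cyclic group $\ker\mu_0=C^\tau$, that is, $(C_{n_0})^\tau$. Hence
\[
E_1^\sigma=E^\sigma/(C_{n_0})^\tau\simeq E/C_{3n_0}.
\]
So the projection $E/C_{n_0}\to E/C_{3n_0}$ is a $3$-isogeny $E_1\to E_1^\sigma$. Let $\mu_1:E_1^\sigma\to E_1$ be its dual. Thus $(E_1,\mu_1)$ is an admissible pair.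

It remains to compare the representations. The degree $n_0$ of $\lambda$ is prime to $7$, so $\lambda:E[7]\to E_1[7]$ is an isomorphism, and it commutes with $G_F$. In the rank-one group $\mathrm{Hom}(E^\sigma,E_1)$ we have $a\,\mu_1\lambda^\sigma=c\,\lambda\mu$ with coprime nonzero integers $a,c$. As all degrees are prime to $7$, comparison of degrees gives $7\nmid ac$. So for $g\notin G_F$ the maps $P\mapsto\mu_1(g\lambda P)=\mu_1\lambda^\sigma(gP)$ and $P\mapsto\lambda\mu(gP)$ agree on $E[7]$ up to a scalar in $\mathbb F_7^*$. Hence $\lambda$ intertwines the two projective representations.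
\end{proof}

\subsection{A coordinate on $X_0(3)$ and its involution}

Let $k_0$ be an algebraically closed field of characteristic $0$, $A/k_0$ an elliptic curve and $D=\{O,P,-P\}$ a subgroup of order $3$. As $3P=O$, the tangent line at $P$ meets $A$ only in $P$. So there is a Weierstrass equation in which $P=(0,0)$ and this tangent line is $y=0$, that is,
\begin{equation}\label{eq:A}
y^2+a_1xy+a_3y=x^3 .
\end{equation}
The pair $(a_1,a_3)$ is unique up to $(\nu a_1,\nu^3a_3)$ with $\nu\in k_0^*$; since $[-1]$ carries $P$ to $-P$, the other choice of generator gives the same pairs. The discriminant is $a_3^3(a_1^3-27a_3)$, and $c_4=a_1(a_1^3-24a_3)$. So $a_3\ne0$, and the invariant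
\[
h(A,D)=\frac{a_1^3}{a_3}-27\in k_0^*
\]
determines $(A,D)$ up to isomorphism, and every value in $k_0^*$ occurs. Moreover
\begin{equation}\label{eq:j}
j(A)=\frac{(h+27)(h+3)^3}{h},
\end{equation}
and $h(A^g,D^g)=g(h(A,D))$ for automorphisms $g$ of $k_0$. Let $w$ be the involution $w(A,D)=(A/D,A[3]/D)$.

\begin{lemma}\label{lem:w}
$h(w(A,D))=729/h(A,D)$.
\end{lemma}

\begin{proof}
The idea is to write $A$ and $A/D$ as explicit plane cubics on which translations by points of order $3$ are visible. We use a symmetric form of \eqref{eq:A}. Suppose a smooth plane cubic is given by $L_1L_2L_3=cL_0^3$ with linear forms such that $L_1+L_2+L_3=aL_0$, where $L_0,L_1,L_2$ are independent and $c\ne0$. Put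
\[
x=-c\frac{L_0}{L_3},\quad y=c\frac{L_1}{L_3},\quad z=c\frac{L_2}{L_3}.
\]
Then $yz=-x^3$ and $y+z+c=-ax$, so $y^2+axy+cy=x^3$. Here $O,(0,0),(0,-c)$ are the points where $L_0$ vanishes together with $L_3,L_1,L_2$. So with one of these three points as origin they form a subgroup $D$, and
\begin{equation}\label{eq:hform}
h=a^3/c-27 .
\end{equation}
Conversely, \eqref{eq:A} scaled to $a_3=1$ has this form with $L_0=-x$, $L_1=y$, $L_2=-(a_1x+y+1)$, $L_3=1$, $a=a_1$ and $c=1$. So every $(A,D)$ is isomorphic to some $A_k:\ YZT=X^3$ in the plane $Y+Z+T=kX$, with $D$ the set of points where $X=0$, $h(A_k,D)=k^3-27$ and $k^3\ne27$.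

Now consider the smooth cubic $B_k:\ U^3+V^3+W^3=kUVW$ and the automorphisms
\[
\pi:(U:V:W)\mapsto(V:W:U),\qquad\delta:(U:V:W)\mapsto(U:\zeta V:\zeta^2W),\qquad\zeta=\zeta_3 .
\]
The fixed points of $\pi$ in the plane are $(1:\epsilon:\epsilon^2)$ with $\epsilon^3=1$, and those of $\delta$ are the coordinate points. None lies on $B_k$, since $k\ne3$. An automorphism of a genus-one curve without fixed points is a translation. So $\pi$ and $\delta$ are translations by points of order $3$, which generate subgroups $D_\pi\ne D_\delta$, and $B_k[3]=D_\pi\oplus D_\delta$. Up to isomorphism, the pairs $(B_k,D_\pi)$ and $(B_k,D_\delta)$ do not depend on the choice of an origin.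

\emph{The quotient.} The map $B_k\to A_k$, $(U:V:W)\mapsto(X:Y:Z:T)=(UVW:U^3:V^3:W^3)$, has the $\delta$-orbits as its fibers, so, for an origin of $B_k$ above that of $A_k$, it is an isogeny with kernel $D_\delta$. The translation $\pi$ induces on $A_k$ the cyclic permutation of $Y,Z,T$, which permutes the three points of $D$ cyclically. So it induces the translation by a generator of $D$, and $B_k[3]$ has image $D$. Hence the dual isogeny $A_k\to B_k$ has kernel $D$, and it maps $A_k[3]$ onto $D_\delta$. That is,
\[
w(A_k,D)\simeq(B_k,D_\delta).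
\]

\emph{The invariant of $(B_k,D_\pi)$.} Let $S=U+V+W$, $e_2=UV+VW+WU$, $e_3=UVW$. The equation of $B_k$ is $S^3-3Se_2=(k-3)e_3$. Put $L_0=S$ and let $L_1,L_2,L_3$ be the three forms $3S+(k-3)U$, $3S+(k-3)V$, $3S+(k-3)W$. They have sum $(k+6)S$, and on $B_k$ their product is
\begin{align*}
L_1L_2L_3&=27S^3+9(k-3)S^3+3(k-3)^2Se_2+(k-3)^3e_3\\
&=27S^3+9(k-3)S^3+(k-3)^2S^3=(k^2+3k+9)S^3 ,
\end{align*}
where $k^2+3k+9\ne0$ because $k^3\ne27$. The points of $B_k$ with $S=0$ are those with also $UVW=0$; they are the $\pi$-orbit of $(1:-1:0)$. So \eqref{eq:hform} gives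
\[
h(B_k,D_\pi)=\frac{(k+6)^3}{k^2+3k+9}-27=\frac{(k-3)^3}{k^2+3k+9}.
\]

\emph{The invariant of $(B_k,D_\delta)$.} Substitute $U=u+v+w$, $V=u+\zeta v+\zeta^2w$, $W=u+\zeta^2v+\zeta w$. Then $\delta$ becomes the cyclic permutation $(u:v:w)\mapsto(w:u:v)$. Moreover $U^3+V^3+W^3=3(u^3+v^3+w^3)+18uvw$ and $UVW=u^3+v^3+w^3-3uvw$. So $B_k$ becomes $B_{k'}$ with $k'=(3k+18)/(k-3)$, and $D_\delta$ becomes $D_\pi$. Now
\[
k'-3=\frac{27}{k-3},\qquad k'^2+3k'+9=\frac{27(k^2+3k+9)}{(k-3)^2},
\]
and therefore
\[
h(B_k,D_\delta)=\frac{(k'-3)^3}{k'^2+3k'+9}=\frac{729}{(k-3)(k^2+3k+9)}=\frac{729}{k^3-27}=\frac{729}{h(A_k,D)} .\qedhere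
\]
\end{proof}

\subsection{A seventh power of norm one}

\begin{lemma}\label{lem:seventh}
Let $(E,\mu)$ be an admissible pair with $N=3$ such that $K_E$ is the splitting field of $f_3$, and let $h=h(E,\ker\hat\mu)$. Then $h\in F^*$, and $h=27\beta^7$ with $\beta\in F^*$ of norm $1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:signs}(a), $\ker\hat\mu$ is $G_F$-stable, so $h\in F^*$. For $\tau\notin G_F$ we have $\hat\mu^\tau=\pm\mu$, so $\sigma(h)=h(E^\sigma,\ker\mu)$. The isogeny $\hat\mu:E\to E^\sigma$ maps $E[3]$ onto $\ker\mu$, so $(E^\sigma,\ker\mu)\simeq w(E,\ker\hat\mu)$. By Lemma~\ref{lem:w},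
\begin{equation}\label{eq:norm}
h\cdot\sigma(h)=729 .
\end{equation}

We claim that $7$ divides $v(h/27)$ for every finite place of $F$, with normalized valuation $v$. The prime $3$ is inert in $F$, so for $v\mid3$ equation \eqref{eq:norm} gives $2v(h)=6$ and $v(h/27)=0$. For $v\mid7$, where $7$ is ramified, it gives $2v(h)=0$ and again $v(h/27)=0$. At every other place $3$ is a unit, so $v(h/27)=v(h)$; suppose it is not $0$. If $v(h)>0$, then \eqref{eq:j} gives $v(j(E))=-v(h)$; if $v(h)<0$, it gives $v(j(E))=3v(h)$. In both cases $v(j(E))<0$. By Lemma~\ref{lem:frob}(c) the inertia group at $v$ has projective image of order prime to $7$, so Lemma~\ref{lem:tate}(a) gives $7\mid v(j(E))$, and $7\mid v(h)$.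

The ring of integers of $F$ is a principal ideal domain with units $\pm1$, and $-1=(-1)^7$. So $h/27=\beta^7$ with $\beta\in F^*$. By \eqref{eq:norm} the norm of $\beta$, a rational number, has seventh power $729/27^2=1$, so it is $1$.
\end{proof}

\subsection{The contradiction at 13}

\begin{proposition}\label{prop:f3}
The splitting field of $f_3$ is not of the form $K_E$.
\end{proposition}

\begin{proof}
Suppose that it is. By Proposition~\ref{prop:N3} and Lemma~\ref{lem:deg3} we may assume $N=3$. Let $h=27\beta^7$ as in Lemma~\ref{lem:seventh}. The prime $13$ is inert in $F$, as $-7\equiv6$ is a nonsquare modulo $13$. Since $\beta$ has norm $1$, it is a unit at $13$. As $\sigma$ induces $x\mapsto x^{13}$ on the residue field $\mathbb F_{169}$, the reduction satisfies $\bar\beta^{14}=1$. So $\bar\beta^7=\pm1$, and $h\equiv\pm27\pmod{13}$.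

\emph{The reduced curve.} Let $(A,D)$ be a pair over $\overline{\mathbb Q}$ with $h(A,D)=27$ or $-27$, with the sign of this congruence. By Lemma~\ref{lem:w}, $w(A,D)\simeq(A,D)$. So $A$ has an endomorphism $\nu$ of degree $3$ with kernel $D$ and $\nu(A[3])=D$. Then $\nu^2$ kills $A[3]$ and has degree $9$, so $\nu^2=3\epsilon$ with $\epsilon$ an automorphism. As $3$ is not a square, $\nu\notin\mathbb Z$, and $A$ has complex multiplication by an imaginary quadratic field $k$. If $\epsilon=\pm1$, then $\nu^2=-3$ because $k$ is imaginary, and $k=\mathbb Q(\sqrt{-3})$. Otherwise $k$ is $\mathbb Q(i)$ or $\mathbb Q(\sqrt{-3})$, and $\mathbb Z[i]$ has no element of norm $3$. So $k=\mathbb Q(\sqrt{-3})$ in all cases.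

By \eqref{eq:j}, $j(A)$ is $0$ (for $h(A,D)=-27$) or $54\cdot30^3/27=54000$ (for $h(A,D)=27$), an integer. So $A$ has potentially good reduction at $13$. So does $E$, by Lemma~\ref{lem:inert}. By \eqref{eq:j} again, $j(E)$ and $j(A)$ have the same reduction, so $\tilde E\simeq\tilde A$, and $\mathrm{End}(A)$ embeds into $\mathrm{End}(\tilde E)$. As $13$ splits in $\mathbb Q(\sqrt{-3})$, \eqref{eq:ord} shows that $\mathrm{End}(\tilde E)$ is an order of $\mathbb Q(\sqrt{-3})$, hence contained in $\mathbb Z[\zeta_3]$.

\emph{The trace.} Let $\alpha\in\mathrm{End}(\tilde E)$ be the endomorphism of Lemma~\ref{lem:inert} for $p=13$ and $N=3$. It has degree $39$ and trace $t$ with $t^2=3m=9s^2$, where $m=3s^2\le52$. An element of $\mathbb Z[\zeta_3]$ has discriminant $-3c^2$ with $c\in\mathbb Z$, so $9s^2-4\cdot39=-3c^2$, that is,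
\[
c^2=52-3s^2 .
\]
By Lemma~\ref{lem:frob}(b) the Frobenius at $13$ has order $4$, so $u=2$ by Lemma~\ref{lem:groups}(a), and $m\equiv2\cdot13\equiv5\pmod7$. For $|s|=0,1,2,3,4$ we have $3s^2=0,3,12,27,48\equiv0,3,5,6,6\pmod 7$. So $|s|=2$, and $c^2=40$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $f_1$ this is Corollary~\ref{cor:trinks}, for $f_2$ and $f_4$ it is Proposition~\ref{prop:f2f4}, and for $f_3$ it is Proposition~\ref{prop:f3}. By the theorem of Bruin and Elkies quoted in Section~\ref{sec:intro}, the splitting field of any $x^7+dx+e\in\mathbb Q[x]$ with Galois group $PSL_2(\mathbb F_7)$ is that of some $f_i$.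
\end{proof}

\begin{thebibliography}{9}
\bibitem{BE} N.~Bruin and N.~D.~Elkies, \emph{Trinomials $ax^7+bx+c$ and $ax^8+bx+c$ with Galois groups of order $168$ and $8\cdot168$}, ANTS-V, LNCS 2369 (2002), 172--188.
\bibitem{RS} \emph{Research Summary}, \texttt{https://www.math.purdue.edu/\~{}egoins/notes/research.pdf}.
\bibitem{Se} J.-P.~Serre, \emph{Local Fields}.
\end{thebibliography}

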